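
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{The rK-degrees of left-c.e.\ reals are not distributive}


\begin{abstract}
The rK-degrees of left-c.e.\ reals form an upper semilattice in which the join is given by addition of reals. We show that it is not distributive: there are left-c.e.\ reals $\alpha,\beta_0,\beta_1$ with $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$ such that the degree of $\alpha$ is not the join of two degrees of left-c.e.\ reals, one below the degree of $\beta_0$ and the other below that of $\beta_1$. The failure already occurs in principal ideals whose members have initial segments of arbitrarily slowly growing complexity. The heart of the proof is a finite combinatorial game. A winning strategy for it is then inserted into a finite-injury construction.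
\end{abstract}

\section{The question and the answer}

\subsection{Relative $K$ reducibility}

A real $\gamma\in[0,1)$ is identified with its binary expansion (for a dyadic rational, the one ending in $0$s), hence also with the set of positions of $1$s in it. We write $\gamma\upharpoonright n$ for the string of its first $n$ bits and identify this string with the integer $\lfloor 2^n\gamma\rfloor$. In particular, strings of length $n$ are ordered, and $\gamma\le\gamma'$ implies $\gamma\upharpoonright n\le\gamma'\upharpoonright n$. An arbitrary real $x$ is identified with its fractional part $x-\lfloor x\rfloor$, so sums of reals are taken modulo $1$.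

A set $B$ is \emph{relative $K$ reducible}, or \emph{rK-reducible}, to a set $A$, written $B\leqslant_{\mathrm{rK}}A$, if there are a partial computable binary function $f$ and a constant $k$ such that for each $n$ there is a $j\le k$ for which
\[
 f(A\upharpoonright n,j)\downarrow\ =\ B\upharpoonright n .
\]
Thus $n$ bits of $A$ determine $n$ bits of $B$ up to boundedly many candidates. In terms of plain conditional Kolmogorov complexity $C(\cdot\mid\cdot)$ (the length of a shortest program computing the first argument from the second), $B\leqslant_{\mathrm{rK}}A$ says exactly that $C(B\upharpoonright n\mid A\upharpoonright n)=O(1)$: an index $j\le k$ is a program of bounded length, and conversely only finitely many programs have length below a given bound. So rK-reducibility compares the information content of two reals at each length. It is a preorder, and its equivalence classes are the \emph{rK-degrees}.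

A real $\gamma$ is \emph{left-c.e.}\ if $\{q\in\mathbb Q:q<\gamma\}$ is computably enumerable. Equivalently, $\gamma$ is the limit of a computable nondecreasing sequence of rationals. We write $\gamma[s]$ for the $s$-th term of such a sequence. Let $L$ be the set of rK-degrees of left-c.e.\ reals, ordered by $\leqslant_{\mathrm{rK}}$. The following is known (Downey, Hirschfeldt, LaForte): $L$ is an upper semilattice; its least element $\mathbf 0$ is the degree of the computable sets, its greatest element is the degree of the halting probability $\Omega$ of a universal prefix-free machine; and for left-c.e.\ $\alpha,\beta$,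
\begin{equation}\label{eq:join}
 \deg_{\mathrm{rK}}(\alpha)\vee\deg_{\mathrm{rK}}(\beta)=\deg_{\mathrm{rK}}(\alpha+\beta).
\end{equation}

The join formula \eqref{eq:join} is used several times below, and its proof is short. It rests on the following observation, which will also suggest the natural guess about our question.

\begin{lemma}\label{lem:dom}
Let $\gamma,\delta\geq 0$ be limits of computable nondecreasing sequences of rationals $\gamma[s]$, $\delta[s]$, and let $d\in\mathbb N$ be such that $\delta-\delta[s]\le d\,(\gamma-\gamma[s])$ for all $s$. Then $\delta\leqslant_{\mathrm{rK}}\gamma$.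
\end{lemma}

\begin{proof}
The integer part of $\gamma$ is a constant, so the first $n$ bits of (the fractional part of) $\gamma$ give us $\lfloor 2^n\gamma\rfloor$. Wait for an $s$ with $\gamma[s]>(\lfloor 2^n\gamma\rfloor-1)2^{-n}$. Then $\gamma-\gamma[s]<2\cdot2^{-n}$. If $d\ge1$, then $\delta-\delta[s]<2d\cdot 2^{-n}$, and $\lfloor2^n\delta\rfloor$ is one of the $2d+1$ integers $\lfloor2^n\delta[s]\rfloor+j$, $0\le j\le 2d$. If $d=0$, then $\delta=\delta[s]$. Reduce modulo $2^n$.
\end{proof}

Applied to $\delta=\beta_i$ and $\gamma=\beta_0+\beta_1$ (not reduced modulo $1$), with $\gamma[s]=\beta_0[s]+\beta_1[s]$ and $d=1$, the lemma gives $\beta_i\leqslant_{\mathrm{rK}}\beta_0+\beta_1$. On the other hand, for all reals $\beta_0,\beta_1$ and all $n$ there is an $\varepsilon\in\{0,1\}$ with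
\begin{equation}\label{eq:carry}
 \lfloor 2^n(\beta_0+\beta_1)\rfloor=\lfloor 2^n\beta_0\rfloor+\lfloor 2^n\beta_1\rfloor+\varepsilon ,
\end{equation}
so $(\beta_0+\beta_1)\upharpoonright n$, which is this integer modulo $2^n$, is determined by $\beta_0\upharpoonright n$, $\beta_1\upharpoonright n$ and one carry bit. Hence any common upper bound of $\beta_0,\beta_1$ is an upper bound of $\beta_0+\beta_1$. This is \eqref{eq:join}.

\subsection{Distributivity}

An upper semilattice $(L,\le,\vee)$ is \emph{distributive} if for all $\mathbf a,\mathbf b_0,\mathbf b_1\in L$ with $\mathbf a\le\mathbf b_0\vee\mathbf b_1$ there are $\mathbf a_0\le\mathbf b_0$ and $\mathbf a_1\le\mathbf b_1$ in $L$ with $\mathbf a=\mathbf a_0\vee\mathbf a_1$. In our $L$ this means: information that $\beta_0$ and $\beta_1$ carry together can be split into a part carried by $\beta_0$ and a part carried by $\beta_1$. Whether $L$ is distributive is a problem posed in \cite{CR}.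

One is inclined to guess that it is. Suppose that $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$ holds for the strongest reason, namely that for some $d\in\mathbb N$ and suitable approximations, with all reals in $[0,1)$,
\[
 \alpha[s+1]-\alpha[s]\ \le\ d\,\bigl((\beta_0[s+1]-\beta_0[s])+(\beta_1[s+1]-\beta_1[s])\bigr)\qquad\text{for all }s .
\]
Then each increment of $\alpha$ can be written as a sum of two nonnegative rationals, the first at most $d$ times the increment of $\beta_0$ and the second at most $d$ times that of $\beta_1$. Summing the first parts (and adding $\alpha[0]$) gives a real $\alpha_0$, summing the second parts gives $\alpha_1$. Then $\alpha=\alpha_0+\alpha_1$, and $\alpha_i\leqslant_{\mathrm{rK}}\beta_i$ by Lemma~\ref{lem:dom}. So such an $\alpha$ splits: each increment of $\alpha$ is charged to the simultaneous increments of $\beta_0$ and $\beta_1$.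

In general an rK-reduction gives less. It says that per value of $(\beta_0+\beta_1)\upharpoonright n$ there are boundedly many values of $\alpha\upharpoonright n$, but it does not say which real moves first. The real $\alpha$ may make a large jump now, and a comparable jump of $\beta_0$ or $\beta_1$ may follow only much later. Whoever wants to split $\alpha$ has to reflect the jump in $\alpha_0$ or in $\alpha_1$ without knowing whether $\beta_0$ or $\beta_1$ will follow. This is what our construction exploits.

\begin{theorem}\label{thm:A}
There are left-c.e.\ reals $\alpha,\beta_0,\beta_1$ with $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$ such that there are no left-c.e.\ reals $\alpha_0,\alpha_1$ with $\alpha_0\leqslant_{\mathrm{rK}}\beta_0$, $\alpha_1\leqslant_{\mathrm{rK}}\beta_1$ and $\alpha\equiv_{\mathrm{rK}}\alpha_0+\alpha_1$. Hence $L$ is not distributive.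
\end{theorem}

\begin{theorem}\label{thm:B}
Let $r:\mathbb N\to\mathbb N$ be computable, nondecreasing and unbounded. The reals in Theorem~\ref{thm:A} can be chosen so that every $A\leqslant_{\mathrm{rK}}\beta_0+\beta_1$ satisfies
\[
 C(A\upharpoonright n\mid n)\le r(n)+O(1).
\]
Thus non-distributivity already occurs inside principal ideals $[\mathbf 0,\mathbf b_0\vee\mathbf b_1]$ of $L$ of arbitrarily slowly growing complexity. The unboundedness of $r$ cannot be dropped.
\end{theorem}

Section~\ref{sec:game} turns the problem into a finite game and plays its smallest interesting case by hand. Section~\ref{sec:win} shows that the player on our side wins. Sections~\ref{sec:constr} and~\ref{sec:verif} run the winning strategies inside a finite-injury construction, and Section~\ref{sec:end} proves the theorems.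

\section{The game}\label{sec:game}

\subsection{What a splitting has to do}

Suppose that $\alpha_0,\alpha_1$ split $\alpha$ as in Theorem~\ref{thm:A}. By \eqref{eq:join} also $\alpha_i\leqslant_{\mathrm{rK}}\alpha$, and by \eqref{eq:carry} the reduction of $\alpha$ to $\alpha_0+\alpha_1$ can start from the two strings $\alpha_0\upharpoonright n,\alpha_1\upharpoonright n$. So there are partial computable $f_i,h_i,g$ and a constant $c$ such that for all $n$ and $i$
\begin{gather*}
 \alpha_i\upharpoonright n\in\{f_i(\beta_i\upharpoonright n,j):j\le c\},\qquad
 \alpha_i\upharpoonright n\in\{h_i(\alpha\upharpoonright n,j):j\le c\},\\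
 \alpha\upharpoonright n\in\{g(\alpha_0\upharpoonright n,\alpha_1\upharpoonright n,j):j\le c\}.
\end{gather*}
We build $\alpha,\beta_0,\beta_1$ from below. We watch nondecreasing approximations $A_0,A_1$ to $\alpha_0,\alpha_1$, and act only at moments when these relations hold for the current approximations at the lengths of interest. A nondecreasing sequence in a set of at most $c+1$ elements changes at most $c$ times. So at each such length $p$:
\begin{itemize}
\item while $\beta_i\upharpoonright p$ is unchanged, $A_i\upharpoonright p$ changes at most $c$ times;
\item while $\alpha\upharpoonright p$ is unchanged, $A_i\upharpoonright p$ changes at most $c$ times;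
\item while $A_0\upharpoonright p$ and $A_1\upharpoonright p$ are unchanged, $\alpha\upharpoonright p$ changes at most $c$ times.
\end{itemize}
We win if we force one of these bounds to be violated. Our own obligation is $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$. Its main part is the requirement that at each length of interest $\alpha$ changes at most once before $\beta_0$ or $\beta_1$ changes; the other lengths are dealt with in Lemma~\ref{lem:below}.

Restricting attention to finitely many lengths $p_1<\dots<p_N$, which we call levels, we arrive at the following game. Builder stands for us, and Responder for the hypothetical $\alpha_0,\alpha_1$. A change at length $p_u$ is a change at every length $p_l$ with $l\ge u$; this is why all definitions speak of ``levels $\le l$''. Conversely, the lengths will be so far apart that a move at level $u$ is not visible at lengths $p_l$ with $l<u$.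

\subsection{The rules}

Let $c\ge0$ and $N\ge1$. In the game $\Gamma(c,N)$ the \emph{levels} are $1,\dots,N$. In each \emph{round} Builder makes a move and then Responder gives an answer.
\begin{itemize}
\item \emph{Moves:} ``$\alpha$ at level $u$'' or ``$\beta_j$ at level $u$'', where $j\in\{0,1\}$, $1\le u\le N$.
\item \emph{Answers:} pairs $(q_0,q_1)\in\{1,\dots,N,\infty\}^2$. If $q_i\le l$, we say that $A_i$ \emph{pays at $l$} in this round. So paying at $l$ implies paying at every $l'\ge l$.
\end{itemize}
After each round we define the following quantities for each level $l$. Here ``since'' means in strictly later rounds; if there was no round of the kind mentioned, we count from the start.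
\begin{itemize}
\item $a_i(l)$ is the number of rounds in which $A_i$ pays at $l$, since the last move $\beta_i$ at a level $\le l$.
\item $e_i(l)$ is the number of rounds in which $A_i$ pays at $l$, since the last move $\alpha$ at a level $\le l$.
\item $d(l)$ is the number of moves $\alpha$ at levels $\le l$, since the last round in which $A_0$ or $A_1$ pays at~$l$.
\item $b(l)=1$ if some move $\alpha$ at a level $\le l$ was made since the last move $\beta_0$ or $\beta_1$ at a level $\le l$; otherwise $b(l)=0$.
\end{itemize}

\noindent\textbf{Legality.} The move $\alpha$ at level $u$ is legal only if $b(l)=0$ for all $l\in[u,N]$. Moves $\beta_j$ are always legal.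

\smallskip
\noindent\textbf{Winning.} Builder wins as soon as some $a_i(l)$, $e_i(l)$ or $d(l)$ exceeds $c$.

\smallskip
The answer belongs to the same round as the move. So a payment in answer to a $\beta_i$ move at a level $\le l$ is not counted in $a_i(l)$ (it is free, since $\beta_i$ has just changed); a payment in answer to an $\alpha$ move at a level $\le l$ is not counted in $e_i(l)$; and an $\alpha$ move is not counted in $d(l)$ if its own answer pays at $l$. We shall use the following immediate consequences.
\begin{itemize}
\item[(G1)] Only $\beta_i$ moves at levels $\le l$ can decrease $a_i(l)$. In a round with any other move, $a_i(l)$ goes up by one if $A_i$ pays at $l$, and otherwise does not change.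
\item[(G2)] The same holds for $e_i(l)$, with $\alpha$ moves in place of $\beta_i$ moves.
\item[(G3)] A payment at $l$ makes $d(l)=0$. In a round without payment at $l$, $d(l)$ goes up by one if the move is $\alpha$ at a level $\le l$, and otherwise does not change.
\item[(G4)] Moves at levels $>l$ do not affect $b(l)$. After a $\beta$ move at level $u$, $b=0$ on $[u,N]$.
\end{itemize}

\begin{remark}
Every rule matters. Let $c\ge1$.
\emph{Without $e_i$}, Responder never loses: to $\beta_i$ at level $u$ let $A_i$ pay at $u$ and at no lower level, with no other payments. Then $a_i=0$ throughout, and by legality there is a $\beta$ move at a level $\le l$, hence a payment at $l$, between any two $\alpha$ moves at levels $\le l$; so $d\le1$. (This is the trivial ``splitting'' $\alpha_i=\beta_i$, which ignores $\alpha_i\leqslant_{\mathrm{rK}}\alpha$.)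
\emph{Without $a_i$}, Responder answers $\alpha$ at level $u$ by $(u,\infty)$ and every $\beta$ move by $(\infty,\infty)$; then $e_i=d=0$.
\emph{Without $d$}, Responder never pays.
\emph{Without legality}, Builder wins by playing $\alpha$ at level $1$ again and again: among any $c+1$ successive rounds one has a payment at level $1$ (otherwise $d(1)>c$), so within $(c+1)(2c+1)$ rounds one $A_i$ has paid at level $1$ at least $c+1$ times, and $a_i(1)>c$.
\end{remark}

\subsection{The smallest case}\label{sec:small}

For $c=0$ Builder wins in one move: after $\alpha$ at level $1$, either someone pays at level $1$ and some $a_i(1)=1$, or nobody does and $d(1)=1$. The interesting phenomenon appears for $c=1$. There Builder needs a second success, so after the first one the levels concerned must be made usable again: we want to gain one unit of $a_i$ or of $d$ at a level $l$ \emph{with $b=0$ on $[l,N]$}.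

Suppose Builder plays $\alpha$ at level $1$. If $A_j$ pays at level $1$, Builder plays $\beta_{1-j}$ at level $1$. This makes $b=0$ and does not lower $a_j(1)\ge1$: Responder has committed itself to the wrong side. So Responder does better to wait. Then $d(1)=1$, but $b(1)=1$. Builder has to play some $\beta_j$, say $\beta_0$, at level $1$, and now $A_0$ pays for free, which resets $d(1)$ to $0$. Builder has gained only one unit of $e_0(1)$, which the next $\alpha$ move at level $1$ will erase. The remedy is to make several $\alpha$ moves first and to collect the payments afterwards, in the right order.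

\begin{proposition}\label{prop:small}
In $\Gamma(1,6)$ Builder can force within $8$ rounds one of the following: a win; a level $l$ with $b=0$ on $[l,6]$ and some $a_j(l)\ge1$; a level $l$ with $b=0$ on $[l,6]$ and $d(l)\ge1$.
\end{proposition}

\begin{proof}
Builder intends to play
\[
 \alpha\text{ at }1,\quad \beta_1\text{ at }3,\quad \alpha\text{ at }3,\quad \beta_1\text{ at }5,\quad \alpha\text{ at }5;\qquad
 \beta_0\text{ at }5,\quad \beta_0\text{ at }3,\quad \beta_0\text{ at }1 .
\]
The $\alpha$ moves are legal because each $\beta_1$ move makes $b=0$ from its level upward.

Levels $2,4,6$ serve as walls. We watch level $2$ in rounds $1$--$7$, level $4$ in rounds $3$--$6$ and level $6$ in round $5$. While a level $w$ is watched, all $\beta$ moves are at levels $>w$, so by (G1) every payment of $A_j$ at $w$ is counted in $a_j(w)$. If one occurs, Builder plays $\beta_{1-j}$ at level $w$ in the next round. Then $b=0$ on $[w,6]$ and still $a_j(w)\ge1$, and we are done.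

So assume that no payment at a wall occurs while it is watched. Then there is no payment at level $1$ in rounds $1$--$7$, none at level $3$ in rounds $3$--$6$, and none at level $5$ in round $5$. Hence $d(1)\ge1$ after each of rounds $1$--$7$, $d(3)\ge1$ after each of rounds $3$--$6$, and $d(5)\ge1$ after round $5$. Consider rounds $6,7,8$, in which $\beta_0$ is played at $l=5,3,1$. If the answer does not pay at $l$, then $d(l)\ge1$ still holds, and $b=0$ on $[l,6]$; we are done. Otherwise Builder goes on. If all three answers pay at their levels, they all pay at level $5$, and there was no $\alpha$ move after round $5$. So some $A_j$ has paid at level $5$ twice since the last $\alpha$ move, $e_j(5)\ge2>c$, and Builder has won.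
\end{proof}

The descending order is essential. Had Builder begun with $\beta_0$ at level $1$, all walls would have lost their force against $A_0$ at once, and a single free payment of $A_0$ at level $1$ would have reset $d(1),d(3),d(5)$ together, at the price of one unit of $e_0$. In descending order, $\beta_0$ at level $3$ leaves level $1$ protected by the wall at $2$, so Responder needs a separate free payment for each of the three $\alpha$ moves.

The general proof repeats this pattern inside itself. Single levels become blocks of levels, and the walls must be levels where $a_0$ or $a_1$ has already reached the values on which we want to improve.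

\section{Builder wins}\label{sec:win}

\begin{theorem}\label{thm:game}
For each $c$ there are $N,T\ge1$ such that Builder has a strategy in $\Gamma(c,N)$ that wins within $T$ rounds.
\end{theorem}

Fix $c$ for the whole section. A \emph{state} is a finite history of a game. A \emph{block} is a nonempty interval of levels, $I<J$ means $\max I<\min J$, and a property holds \emph{on} a set of levels if it holds at each of its elements. A block $I$ is \emph{clean} if $b=0$ on $[\min I,N]$. Then each block $J$ with $\min J\ge\min I$ is clean too, and by (G4) a $\beta$ move at level $u$ makes all blocks $J$ with $\min J\ge u$ clean. That Builder can \emph{force} something means that some strategy achieves it after finitely many rounds (possibly none) against all answers. The game stops when Builder has won.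

\begin{definition}
For $x,y\in\mathbb N$ let $O(x,y)$ be the statement: for every $n\ge1$ there is $F\ge1$ such that in every $\Gamma(c,N)$, from every state and for every clean block $I$ with $|I|\ge F$, Builder can, by legal moves at levels in $I$, force a win or a state with a clean block $J\subseteq I$, $|J|\ge n$, such that
\[
 a_0\ge x\ \text{ on all of }J\qquad\text{or}\qquad a_1\ge y\ \text{ on all of }J .
\]
\end{definition}

Both $O(0,y)$ and $O(x,0)$ hold trivially with $F=n$, $J=I$. Since $a_i>c$ is a win, our goal is $O(c+1,c+1)$. The induction step is as follows.

\begin{lemma}\label{lem:step}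
$O(x,y+1)$ and $O(x+1,y)$ imply $O(x+1,y+1)$.
\end{lemma}

The rest of this section proves Lemma~\ref{lem:step} and deduces Theorem~\ref{thm:game}. For the proof of the lemma fix $x,y,n$ and assume $O(x,y+1)$ and $O(x+1,y)$. Let $\lambda$ be the length $F$ given by $O(x,y+1)$ for this $n$. Call a state \emph{good for $I$} if Builder has won, or there is a clean block $J\subseteq I$ with $|J|\ge n$ and $a_0\ge x+1$ on $J$ or $a_1\ge y+1$ on $J$. A state good for a subblock of $I$ is good for $I$. We have to force a good state.

\subsection{Traps}

In Proposition~\ref{prop:small} a wall stops both $A_0$ and $A_1$. Now a wall against $A_1$ must be a block on which $a_1\ge y$ already, and a wall against $A_0$ a block on which $a_0\ge x$. We cannot expect both on the same block, because $O$ gives only an alternative, with Responder choosing. But we can get them on two different blocks, and this suffices, since payments propagate to higher levels.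

\begin{definition}
Let $z\ge0$, $w\ge1$. A \emph{$(z,w)$-trap in $I$} consists of blocks $V<X$ in $I$ with $|V|\ge w$, $|X|\ge n$ such that
\[
 a_1\ge y\text{ and }d\ge z\text{ on }V,\qquad a_0\ge x\text{ on }X,\qquad b=0\text{ on }[\min V,N].
\]
\end{definition}

If a trap is present, Builder can legally play $\alpha$ at level $\min V$. A payment low in $V$ by $A_1$ raises $a_1$ to $y+1$ on most of $V$; one by $A_0$ raises $a_0$ to $x+1$ on $X$. With no such payment, $d$ rises to $z+1$ at the bottom of $V$. A trap with $z=c+1$ is a win. So Lemma~\ref{lem:step} will follow from the next lemma.

\begin{lemma}\label{lem:trap}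
For all $z\ge0$ and $w\ge1$ there is $h_z(w)\ge1$ such that in every $\Gamma(c,N)$, from every state and for every clean block $I$ with $|I|\ge h_z(w)$, Builder can, by legal moves at levels in $I$, force a state that is good for $I$ or has a $(z,w)$-trap in $I$.
\end{lemma}

\begin{proof}
By induction on $z$.

\medskip\noindent\textbf{The case $z=0$.} Let $f$ be the length given by $O(x+1,y)$ for $\max(n,w)$, and put $h_0(w)=f+\lambda$. Choose blocks $I_1<I_2$ in $I$ with $|I_1|\ge f$ and $|I_2|\ge\lambda$; as $I$ is clean, so is $I_1$. Play the strategy of $O(x+1,y)$ in $I_1$. The result is a good state, or a clean $V\subseteq I_1$ with $|V|\ge\max(n,w)$ and $a_1\ge y$ on $V$. In the latter case $I_2$ is clean. Play the strategy of $O(x,y+1)$ in $I_2$. The result is a good state, or a block $X\subseteq I_2$ with $|X|\ge n$ and $a_0\ge x$ on $X$. The last moves were all above $V$, so by (G1) and (G4) still $a_1\ge y$ and $b=0$ on $V$.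

It remains to arrange $b=0$ above $V$. Play $\beta_1$ at level $\max V+1$, a level of $I$ as it is at most $\min I_2$. This makes $b=0$ on $[\max V+1,N]$. It does not lower $a_0$ on $X$, being a $\beta_1$ move, nor $a_1$ on $V$, being above $V$. So $V,X$ form a $(0,w)$-trap.

\medskip\noindent\textbf{The step from $z$ to $z+1$.} Let $M=2c+1$ and
\[
 h_{z+1}(w)=M\,h_z(w+n)+\lambda .
\]
Choose blocks $I_1<\dots<I_M<Q$ in $I$ with $|I_i|\ge h_z(w+n)$ and $|Q|\ge\lambda$. As in Proposition~\ref{prop:small}, Builder first springs $M$ traps from the bottom up, one in each $I_i$, and then restores $b=0$ from the top down. There is one new difficulty. To restore $b=0$ at the bottom of the $i$-th trap without lowering $a_1$ there, Builder has to play $\beta_0$, and this destroys the wall $X_i$ against $A_0$. So a new block with $a_0\ge x$ has to be built. The reserve $Q$, above everything else, is kept for this.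

\medskip\noindent\emph{Ascending stage.} For $i=1,\dots,M$ do the following; $I_i$ will be clean at the start of step~$i$. Force a good state or a $(z,w+n)$-trap $V_i<X_i$ in $I_i$. In the first case we are done. Otherwise let $s_i$ be the state reached. Play
\[
 \alpha\text{ at level }\min V_i,\qquad\text{then}\qquad\beta_1\text{ at level }\max X_i+1 .
\]
The first move is legal since $b=0$ on $[\min V_i,N]$. The level of the second is at most $\min I_{i+1}$ (or $\min Q$, if $i=M$), hence in $I$, and after it $b=0$ on $[\max X_i+1,N]$. So $I_{i+1}$ (or $Q$) is clean.

Let $V_i^-$ consist of the lowest $w$ levels of $V_i$, and let $V_i^+=V_i\setminus V_i^-$, so $|V_i^+|\ge n$. See Figure~\ref{fig:traps}.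

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.85cm]
\draw (0,0) rectangle (1,0.65); \node at (0.5,0.32) {$V_1^-$};
\draw (1,0) rectangle (2,0.65); \node at (1.5,0.32) {$V_1^+$};
\draw (2.4,0) rectangle (3.4,0.65); \node at (2.9,0.32) {$X_1$};
\draw (4,0) rectangle (5,0.65); \node at (4.5,0.32) {$V_2^-$};
\draw (5,0) rectangle (6,0.65); \node at (5.5,0.32) {$V_2^+$};
\draw (6.4,0) rectangle (7.4,0.65); \node at (6.9,0.32) {$X_2$};
\node at (7.95,0.32) {$\cdots$};
\draw (8.5,0) rectangle (9.5,0.65); \node at (9,0.32) {$V_M^-$};
\draw (9.5,0) rectangle (10.5,0.65); \node at (10,0.32) {$V_M^+$};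
\draw (10.9,0) rectangle (11.9,0.65); \node at (11.4,0.32) {$X_M$};
\draw (12.5,0) rectangle (14.2,0.65); \node at (13.35,0.32) {$Q$};
\draw[->] (0.1,1.2) node[above] {$\alpha$} -- (0.1,0.7);
\draw[->] (3.55,1.2) node[above] {$\beta_1$} -- (3.55,0.7);
\draw[->] (4.1,1.2) node[above] {$\alpha$} -- (4.1,0.7);
\draw[->] (7.55,1.2) node[above] {$\beta_1$} -- (7.55,0.7);
\draw[->] (8.6,1.2) node[above] {$\alpha$} -- (8.6,0.7);
\draw[->] (12.05,1.2) node[above] {$\beta_1$} -- (12.05,0.7);
\draw[->] (0.1,-0.55) node[below] {$\beta_0$} -- (0.1,-0.05);
\draw[->] (4.1,-0.55) node[below] {$\beta_0$} -- (4.1,-0.05);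
\draw[->] (8.6,-0.55) node[below] {$\beta_0$} -- (8.6,-0.05);
\end{tikzpicture}
\caption{The step from depth $z$ to depth $z+1$; levels increase to the right. Above the blocks: moves of the ascending stage, played from left to right after the trap $V_i<X_i$ has been set. Below: the first moves of the sub-stages of the descending stage, played from right to left. After each of them Builder tries to build a new block with $a_0\ge x$ in the reserve $Q$. While no $\beta$ move at a level $\le\max X_i$ is made, $V_i^+$ is a wall against $A_1$ and $X_i$ a wall against $A_0$; together they keep both from paying at levels of $V_i^-$.}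
\label{fig:traps}
\end{figure}

\medskip\noindent\emph{Walls.} The \emph{wall hypothesis} for $i$, at a round after $s_i$, is: all moves since $s_i$, including the present one, are $\alpha$ moves at levels $\ge\min V_i$ or $\beta$ moves at levels $>\max X_i$. Under it, by (G1), $a_1$ on $V_i$ and $a_0$ on $X_i$ have not decreased since $s_i$, and every payment of $A_1$ at a level of $V_i$ and every payment of $A_0$ at a level of $X_i$ has been counted there. Consider the present answer $(q_0,q_1)$.
\begin{itemize}
\item If $q_1\le\min V_i^+$, then now $a_1\ge y+1$ on $V_i^+$. Builder plays $\beta_0$ at level $\min V_i^+$. Then $V_i^+$ is clean, and still $a_1\ge y+1$ on it. The state is good.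
\item If $q_0\le\min X_i$, then now $a_0\ge x+1$ on $X_i$. Builder plays $\beta_1$ at level $\min X_i$. Then $X_i$ is clean, and still $a_0\ge x+1$ on it. The state is good.
\end{itemize}
Builder reacts in this way whenever possible, interrupting whatever else is being played. So from now on we may assume that it is never possible. Then, as long as the wall hypothesis for $i$ persists, every answer has $q_1>\min V_i^+>\max V_i^-$ and $q_0>\min X_i>\max V_i^-$. So no answer pays at any level of $V_i^-$, hence $d$ is not reset there, and by (G3)
\[
 d\ge z+1\ \text{ on }V_i^-\quad\text{after the move }\alpha\text{ at level }\min V_i .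
\]

In the ascending stage, the moves made after $s_i$ satisfy the wall hypothesis for $i$: they are $\alpha$ at $\min V_i$, $\beta_1$ at $\max X_i+1$, and later moves, all at levels $>\max I_i\ge\max X_i$. So at the end of the ascending stage, for every $i$, we have $a_1\ge y$ and $d\ge z+1$ on $V_i^-$.

\medskip\noindent\emph{Descending stage.} For $i=M,M-1,\dots,1$ perform sub-stage $i$, which consists of items 1--3. Call an answer in sub-stage $i$ \emph{bad} if $A_0$ or $A_1$ pays at level $\max V_i^-$ in it. As soon as a bad answer occurs, sub-stage $i$ ends, and Builder turns to sub-stage $i-1$ (if $i>1$). If a sub-stage is completed without a bad answer, the descending stage ends.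
\begin{enumerate}
\item Play $\beta_0$ at level $\min V_i$. Now $b=0$ on $[\min V_i,N]$; in particular $Q$ is clean.
\item Play the strategy of $O(x,y+1)$ in $Q$. The result is a good state, and then we are done, or a block $X\subseteq Q$ with $|X|\ge n$ and $a_0\ge x$ on $X$.
\item Play $\beta_1$ at level $\max V_i^-+1$.
\end{enumerate}
All moves in sub-stage $i$ satisfy the wall hypothesis for every $j<i$: the $\alpha$ moves are in $Q$, and the $\beta$ moves are at levels $\ge\min V_i>\max X_j$. So the walls for $j<i$ persist, and at the start of each sub-stage $i$ we still have $a_1\ge y$ and $d\ge z+1$ on $V_i^-$.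

Suppose some sub-stage $i$ is completed without a bad answer. Then $V=V_i^-$ and the block $X$ of item 2 form a $(z+1,w)$-trap:
\begin{itemize}
\item $|V|=w$, and $|X|\ge n$ with $V<X$.
\item $d\ge z+1$ on $V$: an answer that pays at a level of $V$ pays at $\max V_i^-$ and would be bad.
\item $a_1\ge y$ on $V$: in the sub-stage $\beta_1$ was played only above $V$.
\item $a_0\ge x$ on $X$: the only move after item 2 is a $\beta_1$ move.
\item $b=0$ on $V$ by item 1, as the later $\alpha$ moves are in $Q$; and $b=0$ on $[\max V+1,N]$ by item~3.
\end{itemize}

Otherwise all $M=2c+1$ sub-stages end with a bad answer. Put $\ell^*=\min Q-1$. Every bad answer pays at $\ell^*$, because $\ell^*\ge\max V_i^-$ for all $i$. All $\alpha$ moves of the descending stage are in $Q$, hence at levels $>\ell^*$. One of $A_0,A_1$, say $A_j$, paid at $\ell^*$ in at least $c+1$ of these $2c+1$ rounds. So $e_j(\ell^*)>c$, and Builder has won. This proves Lemma~\ref{lem:trap}.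
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:step}]
Take $F=h_{c+1}(1)$. From a clean block of this length Builder forces a good state or a $(c+1,1)$-trap; the latter contains a level with $d\ge c+1$, so Builder has won, and the state is good as well. For the given $n$, this is what $O(x+1,y+1)$ requires.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:game}]
By induction on $x+y$, starting from the trivial $O(0,y)$ and $O(x,0)$, Lemma~\ref{lem:step} gives $O(x,y)$ for all $x,y$. Let $F$ be given by $O(c+1,c+1)$ for $n=1$. Let $N=F$ and apply $O(c+1,c+1)$ to $I=[1,N]$, which is clean at the initial state: Builder forces a win, as a level with $a_i\ge c+1$ is a win too. In each round Responder has only $(N+1)^2$ possible answers. So the plays against Builder's strategy form a finitely branching tree without infinite paths, and by K\"onig's lemma their lengths are bounded by some $T$.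
\end{proof}

For given $c,N,T$, whether Builder can win $\Gamma(c,N)$ within $T$ rounds can be decided by inspecting a finite game tree. Hence, by search, we can \emph{compute} from $c$ numbers $N_c,T_c\ge1$ and a strategy $S_c$ that wins $\Gamma(c,N_c)$ within $T_c$ rounds. $S_c$ prescribes a legal move at each state consistent with it in which Builder has not yet won. So a play following $S_c$, stopped when Builder has won, has at most $T_c$ moves.

\section{The construction}\label{sec:constr}

Fix $r$ computable, nondecreasing and unbounded; for Theorem~\ref{thm:A} alone one may take $r(n)=n$.

\subsection{Requirements}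

Effectively list all tuples $(\varphi^0,\varphi^1,f_0,f_1,h_0,h_1,g,c)$, where $\varphi^i$ is a partial computable function from $\mathbb N$ to $\mathbb Q\cap[0,1)$, $f_i,h_i$ are partial computable from $2^{<\omega}\times\mathbb N$ to $2^{<\omega}$, $g$ is partial computable from $2^{<\omega}\times2^{<\omega}\times\mathbb N$ to $2^{<\omega}$, and $c\in\mathbb N$. The requirement $R_e$ says that, for the $e$-th tuple, \emph{not all} of the following hold.
\begin{itemize}
\item[(S1)] For $i=0,1$: $\varphi^i$ is total and nondecreasing with limit $\alpha_i\in[0,1)$, and $\lim_t\varphi^i(t)\upharpoonright n=\alpha_i\upharpoonright n$ for all $n$.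
\item[(S2)] For $i=0,1$ and each $n$ there is $j\le c$ with $f_i(\beta_i\upharpoonright n,j)=\alpha_i\upharpoonright n$, and there is $j\le c$ with $h_i(\alpha\upharpoonright n,j)=\alpha_i\upharpoonright n$.
\item[(S3)] For each $n$ there is $j\le c$ with $g(\alpha_0\upharpoonright n,\alpha_1\upharpoonright n,j)=\alpha\upharpoonright n$.
\end{itemize}
The convergence of initial segments in (S1) is not automatic: a sequence increasing strictly to a dyadic rational violates it. Section~\ref{sec:end} shows that this costs nothing.

We build computable nondecreasing sequences of dyadic rationals $\alpha[s],\beta_0[s],\beta_1[s]$, starting at $0$, with limits $\alpha,\beta_0,\beta_1$. Adding $2^{-v}$ to one of them is called an addition \emph{at position $v$}.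

\subsection{Intervals}

Each $R_e$ plays its game inside an interval of positions. The levels of the game are spread far enough apart that all additions at positions beyond a level together cause no carry into it. Suppose $R_e$, with constant $c$, is assigned an interval, and that this is the $m$-th interval ever assigned to any requirement. Put $N=N_c$ and $T=T^{(m)}=T_c$. Then:
\begin{itemize}
\item $B=B^{(m)}\ge0$ is the least integer that is at least the right endpoints of all previously assigned intervals and satisfies
\begin{equation}\label{eq:B}
 r(B)\ \ge\ 4\log_2\Bigl(m+1+\sum_{i\le m}T^{(i)}\Bigr);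
\end{equation}
\item $G\ge2$ is the least integer with $2^G\ge2T$;
\item $p_l=B+lG$ for $0\le l\le N+1$, and $E=E^{(m)}=p_{N+1}$.
\end{itemize}
The interval is $(B,E]$. Since $r$ is nondecreasing and unbounded, $B$ exists. Condition \eqref{eq:B} is needed only for Theorem~\ref{thm:B}. In this interval $R_e$ plays a fresh game $\Gamma(c,N)$ as Builder, with strategy $S_c$. The moves are implemented as follows.
\begin{itemize}
\item ``$\alpha$ at level $u$'': add $2^{-p_u}$ to $\alpha$ and, simultaneously, $2^{-E}$ to $\beta_1$.
\item ``$\beta_j$ at level $u$'': add $2^{-p_u}$ to $\beta_j$.
\end{itemize}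
The extra addition of $2^{-E}$ is invisible at the levels of the game. Its purpose is $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$: at lengths inside the interval, the legality rule links the changes of $\alpha$ to those of $\beta_0,\beta_1$, and at lengths $n\ge E$ the extra addition does.

\subsection{Stages}

Suppose that $k\ge0$ moves have been made in the current game of $R_e$ and that Builder has not been found to have won it. We say that $R_e$ is \emph{ready} at stage $s+1$ if there is $t\le s$ (with $t\ge t_{k-1}$ if $k\ge1$) such that, within $s$ steps, $\varphi^0,\varphi^1$ converge on $\{0,\dots,t\}$, they are nondecreasing there, and for all $l\in[1,N]$ and $i\in\{0,1\}$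
\begin{align*}
 \varphi^i(t)\upharpoonright p_l&\in\{f_i(\beta_i[s]\upharpoonright p_l,j):j\le c\},\\
 \varphi^i(t)\upharpoonright p_l&\in\{h_i(\alpha[s]\upharpoonright p_l,j):j\le c\},\\
 \alpha[s]\upharpoonright p_l&\in\{g(\varphi^0(t)\upharpoonright p_l,\varphi^1(t)\upharpoonright p_l,j):j\le c\},
\end{align*}
where in the sets on the right only values whose computations converge within $s$ steps count. For the least such $t$ put $t_k=t$ and $A_i^k=\varphi^i(t_k)$. If $k\ge1$, Responder's answer to move $k$ is declared to be $(q_0,q_1)$, where $q_i$ is the least $l\in[1,N]$ with $A_i^k\upharpoonright p_l\ne A_i^{k-1}\upharpoonright p_l$, and $q_i=\infty$ if there is none.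

\medskip\noindent\textbf{Stage $s+1$.} Let $e\le s$ be least such that $R_e$ has no interval, or has an interval and is ready. If there is no such $e$, do nothing. If $R_e$ has no interval, assign one. If it is ready, record $t_k$ and (if $k\ge1$) the answer to move $k$; then, unless Builder has now won the game, make move $k+1$ according to $S_c$. If Builder has won, no move is made and $R_e$ is never again ready in this interval. (Lemma~\ref{lem:nowin} shows that this never happens.) In each case where there is such an $e$, cancel the intervals of all $R_{e'}$, $e'>e$, and say that $R_e$ \emph{acts}. A cancelled interval is never used again.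

\section{Verification}\label{sec:verif}

In each interval the moves form a play following $S_c$, stopped if Builder wins. So at most $T$ moves are ever made in it. The first lemma says that different levels and different intervals do not interfere.

\begin{lemma}\label{lem:carry}
\begin{enumerate}
\item[(a)] For each $D\ge0$, the total of all additions ever made to a given one of the three reals in intervals with $B\ge D$ is $<2^{-D}$. Each of the reals is always $<1$, and so is its limit.
\item[(b)] For each interval ever assigned and each $l\in[1,N]$, the total of all additions ever made to a given real at positions $>p_l$ is $<2^{-p_l}$.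
\item[(c)] For such $p_l$, each $\gamma\in\{\alpha,\beta_0,\beta_1\}$ and each $s$, the integer $\gamma[s]\upharpoonright p_l$ is $2^{p_l}$ times the sum of the additions to $\gamma$ made by stage $s$ at positions $\le p_l$.
\end{enumerate}
\end{lemma}

\begin{proof}
A move makes at most one addition to each real. So for $1\le l\le N+1$ an interval's additions to a given real at positions $\ge p_l$ total at most
\[
 T2^{-p_l}=T2^{-G}2^{-p_{l-1}}\le2^{-p_{l-1}-1}.
\]
For $l=1$ this says that the interval contributes at most $2^{-B-1}$ in all. The left endpoint $B'$ of the next interval satisfies $B'\ge E\ge B+2G\ge B+4$. Hence the total over all intervals with $B\ge D$ is at most $2^{-D-1}(1+\frac1{16}+\frac1{16^2}+\cdots)=\frac8{15}2^{-D}<\frac23 2^{-D}$. This gives (a); for its second part take $D=0$.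

For (b), the interval's own positions $>p_l$ are $\ge p_{l+1}$ and contribute at most $2^{-p_l-1}$. Later intervals contribute less than $\frac23 2^{-E}\le\frac16 2^{-p_l}$, because $E\ge p_l+2$. Earlier intervals use only positions $\le B<p_l$. The total is less than $\frac23 2^{-p_l}$.

Additions at positions $\le p_l$ are multiples of $2^{-p_l}$, and by (b) the others total less than $2^{-p_l}$. This gives (c).
\end{proof}

\begin{lemma}\label{lem:nowin}
In every game, after each recorded answer Builder has not won. Hence whenever an $R_e$ with an interval acts, it makes a move.
\end{lemma}

\begin{proof}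
While $R_e$ keeps its interval, no $R_{e''}$ with $e''<e$ acts. When the interval was assigned, those of all $R_{e'}$, $e'>e$, were cancelled; so all intervals of such $R_{e'}$ in use during this period were assigned later and lie beyond $E$. Consequently, by Lemma~\ref{lem:carry}(c), during this period and for $1\le l\le N$: $\beta_i\upharpoonright p_l$ changes exactly when $R_e$ makes a move $\beta_i$ at a level $\le l$, and $\alpha\upharpoonright p_l$ changes, namely strictly increases, exactly when $R_e$ makes a move $\alpha$ at a level $\le l$. (The extra additions to $\beta_1$ are at position $E>p_l$.)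

Let $\alpha^k,\beta_i^k$ be the values of $\alpha[s],\beta_i[s]$ used when $t_k$ was recorded. They are values after move $k$ and before move $k+1$. Since $t_0\le t_1\le\cdots$ and $\varphi^i$ is nondecreasing on the arguments in question, $A_i^k\upharpoonright p_l$ is nondecreasing in $k$. It changes from $k-1$ to $k$ if and only if $A_i$ pays at $l$ in round $k$: if $q_i\le l$, then $A_i^k$ and $A_i^{k-1}$ differ in their first $p_{q_i}\le p_l$ bits, and if $q_i>l$ they agree on $p_l$ bits by minimality of $q_i$.

Now consider the quantities of the game after an answer, say that of round $v$.
\begin{itemize}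
\item Let $u$ be the round of the last move $\beta_i$ at a level $\le l$ ($u=0$ if there is none). Then $\beta_i^k\upharpoonright p_l=\sigma$ is constant for $u\le k\le v$, so for these $k$ the value $A_i^k\upharpoonright p_l$ lies in $\{f_i(\sigma,j):j\le c\}$, a set of at most $c+1$ elements. Being nondecreasing, it changes at most $c$ times. So $a_i(l)\le c$.
\item The same argument with the last move $\alpha$ at a level $\le l$, with $\alpha^k\upharpoonright p_l$ in place of $\beta_i^k\upharpoonright p_l$ and with $h_i$ in place of $f_i$, gives $e_i(l)\le c$.
\item Let $u$ be the last round in which $A_0$ or $A_1$ pays at $l$ ($u=0$ if there is none). Then $A_0^k\upharpoonright p_l$ and $A_1^k\upharpoonright p_l$ are constant for $u\le k\le v$. So, by the condition on $g$, $\alpha^k\upharpoonright p_l$ takes at most $c+1$ values for these $k$. It strictly increases at each $\alpha$ move at a level $\le l$ in rounds $u+1,\dots,v$. So there are at most $c$ such moves, and $d(l)\le c$.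
\end{itemize}
Hence Builder has not won.
\end{proof}

Since $S_c$ would win within $T$ rounds if all its moves were answered, Responder must at some point fail to answer. This is how the requirements are met.

\begin{lemma}\label{lem:sat}
Each $R_e$ acts only finitely often, eventually has a permanent interval, and is satisfied. Moreover $\lim_s\gamma[s]\upharpoonright n=\gamma\upharpoonright n$ for all $n$ and all $\gamma\in\{\alpha,\beta_0,\beta_1\}$.
\end{lemma}

\begin{proof}
By induction on $e$, consider stages $s+1$ with $s\ge e$ after all $R_{e''}$, $e''<e$, have received their permanent intervals and stopped acting. If $R_e$ has no interval at the first of these stages, it is assigned one then. From then on its interval is never cancelled. By Lemma~\ref{lem:nowin}, each further action of $R_e$ makes a move in this interval, and there are at most $T$ moves. So $R_e$ acts finitely often and has a permanent interval. In particular infinitely many intervals are assigned, and $B^{(m)}\to\infty$.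

For the limit statement it suffices to treat $n=p_l$, $1\le l\le N$, for arbitrarily late intervals. Only finitely many intervals have $B<p_l$, and each carries finitely many moves, so only finitely many additions are ever made at positions $\le p_l$. After the last of them $\gamma[s]\upharpoonright p_l$ is constant by Lemma~\ref{lem:carry}(c), and by Lemma~\ref{lem:carry}(b) the limit $\gamma$ exceeds $2^{-p_l}(\gamma[s]\upharpoonright p_l)$ by less than $2^{-p_l}$. So $\gamma[s]\upharpoonright p_l=\gamma\upharpoonright p_l$.

Suppose $R_e$ is not satisfied, that is, (S1)--(S3) hold. Let $k$ be the final number of moves in the permanent interval, and consider stages after $R_e$ and all $R_{e''}$, $e''<e$, have stopped acting. By Lemma~\ref{lem:nowin} Builder has not been found to have won. For all large $s$ and all $l\in[1,N]$ we have $\alpha[s]\upharpoonright p_l=\alpha\upharpoonright p_l$ and $\beta_i[s]\upharpoonright p_l=\beta_i\upharpoonright p_l$. Some $t$ (with $t\ge t_{k-1}$ if $k\ge1$) has $\varphi^i(t)\upharpoonright p_l=\alpha_i\upharpoonright p_l$ for all $l\in[1,N]$ and both $i$. So by (S1)--(S3) $R_e$ is ready at some later stage and acts then, a contradiction.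
\end{proof}

It remains to see that $\alpha$ stays below $\beta_0+\beta_1$. Here \emph{all} lengths $n$ must be considered, not only the lengths $p_l$ at which Lemma~\ref{lem:carry} excludes carries. So small additions to $\alpha$ at positions beyond $n$ have to be controlled as well. Legality does this.

\begin{lemma}\label{lem:below}
$\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$.
\end{lemma}

\begin{proof}
Fix $n$ and a set $\Pi$ of consecutive stages on which $\beta_0[s]\upharpoonright n$ and $\beta_1[s]\upharpoonright n$ are constant. We claim that $\alpha[s]\upharpoonright n$ takes at most $9$ values on $\Pi$. If there were $10$ values, they would already occur on a finite set of consecutive stages in $\Pi$; so we may assume that $\Pi$ is finite. Below, additions and moves ``in $\Pi$'' are those made in passing between consecutive stages of $\Pi$. If the additions to $\beta_i$ in $\Pi$ totaled $2^{-n}$ or more, $\lfloor2^n\beta_i[s]\rfloor$ would change. So every addition to $\beta_0$ or $\beta_1$ in $\Pi$ is at a position $>n$, and these additions total less than $2^{-n}$ for each $\beta_i$.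

\smallskip\noindent
(i) \emph{At most one addition to $\alpha$ in $\Pi$ is at a position $\le n$.} Suppose there are two, at positions $v,v'\le n$. If the interval $(B,E]$ of the first has $E\le n$, then $2^{-E}\ge2^{-n}$ is added to $\beta_1$ simultaneously, which is impossible in $\Pi$. So $B<v\le n<E$, and the same holds for the second addition and its interval. Intervals are disjoint and both contain $n$, so both moves are made in the same interval, hence in the same game. Let $l$ be the larger of their levels. When the second move was made, legality required $b(l)=0$, while the first was an $\alpha$ move at a level $\le l$. So between them there was a $\beta$ move at a level $\le l$, that is, an addition to $\beta_0$ or $\beta_1$ in $\Pi$ at a position $\le\max(v,v')\le n$, a contradiction.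

\smallskip\noindent
(ii) \emph{The additions to $\alpha$ in $\Pi$ at positions $>n$ total at most $5\cdot2^{-n}$.} The position $v$ of an addition to $\alpha$ determines the interval and the level. By legality, between two $\alpha$ moves at the same level of the same game there is a $\beta$ move at the same or a lower level; so between two additions to $\alpha$ at position $v$ there is an addition to $\beta_0$ or $\beta_1$ at a position $\le v$. Let $D_v$ be the number of additions to $\beta_0,\beta_1$ in $\Pi$ at positions $\le v$. Then there are at most $1+D_v$ additions to $\alpha$ at position $v$ in $\Pi$, and the total in question is at most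
\[
 \sum_{v>n}2^{-v}(1+D_v)\ \le\ 2^{-n}+\sum_{w}\sum_{v\ge w}2^{-v}\ =\ 2^{-n}+2\sum_w2^{-w}\ \le\ 2^{-n}+4\cdot2^{-n},
\]
where $w$ ranges, with multiplicity, over the positions of the additions to $\beta_0$ and $\beta_1$ in $\Pi$; these additions total less than $2\cdot2^{-n}$.

\smallskip
A stage makes at most one move, so at most one addition to $\alpha$. By (i) there is at most one \emph{jump} in $\Pi$, an addition to $\alpha$ at a position $\le n$, and it splits $\Pi$ into the stages before it and those after it. Within these two parts $2^n\alpha[s]$ increases by amounts $\tau_1$ and $\tau_2$ with $\tau_1+\tau_2\le5$, by (ii). A nondecreasing quantity that increases by $\tau$ in total has at most $\tau+2$ different integer parts. So $\lfloor2^n\alpha[s]\rfloor$ takes at most $(\tau_1+2)+(\tau_2+2)\le9$ values on $\Pi$, and at most $7$ if there is no jump. This proves the claim.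

For $|\sigma_0|=|\sigma_1|=n$ let $F(\sigma_0,\sigma_1,j)$ be the $(j+1)$-st distinct value of $\alpha[s]\upharpoonright n$ found at stages $s$ with $\beta_i[s]\upharpoonright n=\sigma_i$ for $i=0,1$. By monotonicity these stages are consecutive, and for $\sigma_i=\beta_i\upharpoonright n$ they form a final segment of $\mathbb N$ by Lemma~\ref{lem:sat}. As $\alpha[s]\upharpoonright n=\alpha\upharpoonright n$ for large $s$, the claim gives $\alpha\upharpoonright n=F(\beta_0\upharpoonright n,\beta_1\upharpoonright n,j)$ for some $j\le8$. By \eqref{eq:join}, $\beta_i\leqslant_{\mathrm{rK}}\beta_0+\beta_1$ via some $F_i$ and $k_i$. Hence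
\[
 (\tau,\langle j_0,j_1,j\rangle)\ \mapsto\ F\bigl(F_0(\tau,j_0),F_1(\tau,j_1),j\bigr),\qquad j_i\le k_i,\ j\le8,
\]
witnesses $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$.
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The reals $\alpha,\beta_0,\beta_1$ are left-c.e., being limits of computable nondecreasing sequences of rationals, and $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$ by Lemma~\ref{lem:below}. Suppose that there are left-c.e.\ $\alpha_0,\alpha_1$ with $\alpha_i\leqslant_{\mathrm{rK}}\beta_i$ and $\alpha\equiv_{\mathrm{rK}}\alpha_0+\alpha_1$. We may assume $\alpha_i\in[0,1)$. Let $\alpha_i\leqslant_{\mathrm{rK}}\beta_i$ via $f_i$. By \eqref{eq:join}, $\alpha_i\leqslant_{\mathrm{rK}}\alpha_0+\alpha_1\leqslant_{\mathrm{rK}}\alpha$, so $\alpha_i\leqslant_{\mathrm{rK}}\alpha$ via some $h_i$. Let $\alpha\leqslant_{\mathrm{rK}}\alpha_0+\alpha_1$ via $g_0$. For $|\sigma_0|=|\sigma_1|=n$ and $\varepsilon\in\{0,1\}$ put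
\[
 g(\sigma_0,\sigma_1,2j+\varepsilon)=g_0(\tau_\varepsilon,j),
\]
where $\tau_\varepsilon$ is the string of length $n$ corresponding to $\sigma_0+\sigma_1+\varepsilon$ modulo $2^n$. By \eqref{eq:carry}, for each $n$ one of $\tau_0,\tau_1$, formed from $\sigma_i=\alpha_i\upharpoonright n$, is $(\alpha_0+\alpha_1)\upharpoonright n$. So for each $n$ some index $j$ below a fixed bound gives $g(\alpha_0\upharpoonright n,\alpha_1\upharpoonright n,j)=\alpha\upharpoonright n$. Let $c$ be the maximum of the bounds on the indices for $f_0,f_1,h_0,h_1,g$. This gives (S2) and (S3).

If $\alpha_i$ is rational, let $\varphi^i$ be constant with value $\alpha_i$. Otherwise let $\varphi^i$ be a computable nondecreasing sequence of rationals in $[0,1)$ converging to $\alpha_i$; since $2^n\alpha_i$ is not an integer, $\lfloor2^n\varphi^i(t)\rfloor=\lfloor2^n\alpha_i\rfloor$ for large $t$. So (S1) holds in both cases. The tuple $(\varphi^0,\varphi^1,f_0,f_1,h_0,h_1,g,c)$ occurs in the list, say at place $e$, and $R_e$ is not satisfied, contradicting Lemma~\ref{lem:sat}.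

Finally, let $\mathbf a=\deg_{\mathrm{rK}}(\alpha)$ and $\mathbf b_i=\deg_{\mathrm{rK}}(\beta_i)$. Then $\mathbf a\le\mathbf b_0\vee\mathbf b_1$ by \eqref{eq:join}. If $\mathbf a=\mathbf a_0\vee\mathbf a_1$ with $\mathbf a_i\le\mathbf b_i$ in $L$, then, again by \eqref{eq:join}, left-c.e.\ reals $\alpha_i$ of degree $\mathbf a_i$ would be as just excluded. So $L$ is not distributive.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We use the reals constructed from $r$. To find their first $n$ bits one only needs to know how many intervals begin before $n$ and how many moves are made in them.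

Given $n$, let $m$ be the number of intervals ever assigned with $B<n$. Since $B^{(1)}<B^{(2)}<\cdots$, these are the first $m$ intervals. Let $\kappa$ be the total number of moves ever made in them, so $\kappa\le\sum_{i\le m}T^{(i)}$. From $n,m,\kappa$ we compute $\alpha\upharpoonright n,\beta_0\upharpoonright n,\beta_1\upharpoonright n$ as follows. Run the construction until the first $m$ intervals have been assigned and $\kappa$ moves have been made in them. For $\gamma\in\{\alpha,\beta_0,\beta_1\}$ let $\gamma'$ be the sum of the additions to $\gamma$ made in these intervals; its first $n$ bits are the output.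

To see that they are the first $n$ bits of $\gamma$, put $n^*=\max(n,E^{(m)})$, or $n^*=n$ if $m=0$; then $n^*\le B^{(m+1)}$. The number $\gamma'$ is a multiple of $2^{-n^*}$, and by Lemma~\ref{lem:carry}(a) all other additions to $\gamma$ total less than $2^{-B^{(m+1)}}\le2^{-n^*}$. So $\gamma\upharpoonright n^*=\gamma'\upharpoonright n^*$, and $\gamma\upharpoonright n=\gamma'\upharpoonright n$.

The pair $(m,\kappa)$ has a code of length at most $2\log_2(m+1)+2\log_2(\kappa+1)+O(1)$. Therefore
\[
 C\bigl((\alpha\upharpoonright n,\beta_0\upharpoonright n,\beta_1\upharpoonright n)\mid n\bigr)\ \le\ 4\log_2\Bigl(m+1+\sum_{i\le m}T^{(i)}\Bigr)+O(1)\ \le\ r(n)+O(1).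
\]
The last inequality holds for $m\ge1$ because $n>B^{(m)}$, $r$ is nondecreasing, and $B^{(m)}$ satisfies \eqref{eq:B}; for $m=0$ the left side is $O(1)$. By \eqref{eq:carry}, $(\beta_0+\beta_1)\upharpoonright n$ is determined by $\beta_0\upharpoonright n$, $\beta_1\upharpoonright n$ and one more bit, so $C((\beta_0+\beta_1)\upharpoonright n\mid n)\le r(n)+O(1)$. If $A\leqslant_{\mathrm{rK}}D$, then $C(A\upharpoonright n\mid n)\le C(D\upharpoonright n\mid n)+O(1)$, because only an index $j\le k$ has to be added. This gives the bound for all $A\leqslant_{\mathrm{rK}}\beta_0+\beta_1$.

The degrees $\mathbf a,\mathbf b_0,\mathbf b_1$ all lie in $[\mathbf 0,\mathbf b_0\vee\mathbf b_1]$, and there are no $\mathbf a_i\le\mathbf b_i$ in $L$ with $\mathbf a=\mathbf a_0\vee\mathbf a_1$, hence none in this ideal. So the ideal is itself a non-distributive upper semilattice.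

Suppose now that $r$ were bounded. If $C(A\upharpoonright n\mid n)=O(1)$, then $A$ is computable; this is a theorem in Loveland~\cite{Lov}, credited there to Meyer. So the ideal would consist of $\mathbf 0$ only, and $\mathbf a=\mathbf 0=\mathbf 0\vee\mathbf 0$ would split trivially. Hence unboundedness of $r$ cannot be dropped.
\end{proof}

\begin{remark}
For slowly growing $r$, for instance if $r(n)\le n/2$ for all $n$, the ideal in Theorem~\ref{thm:B} does not contain the greatest element $\deg_{\mathrm{rK}}(\Omega)$ of $L$. Indeed, $\Omega$ is $1$-random, that is, $K(\Omega\upharpoonright n)\ge n-O(1)$ for prefix-free complexity $K$. A string $\sigma$ of length $n$ can be described by self-delimiting codes for $n$ and for the length of a shortest program for $\sigma$ given $n$, followed by that program itself. So $K(\sigma)\le C(\sigma\mid n)+O(\log n)$, and hence $C(\Omega\upharpoonright n\mid n)\ge n-O(\log n)$.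
\end{remark}

\begin{thebibliography}{9}
\bibitem{CR} \emph{Calibrating Randomness},
\url{http://www.cs.auckland.ac.nz/%7Enies/papers_till_09/DowneyHirschfeldtEA_CalibratingRandomness.pdf}

\bibitem{Lov} Loveland, 1969.
\end{thebibliography}

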